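# Splitting fields of chromatic polynomials of bicliques

Graphs are finite and simple. The **chromatic polynomial** $P(G;x)$ is the polynomial whose value at each integer $q\ge 0$ is the number of proper colorings of $G$ with $q$ colors. Write $(x)_k=x(x-1)\cdots(x-k+1)$, so that a $k$-clique has chromatic polynomial $(x)_k$. The **splitting field** of a polynomial in $\mathbb Q[x]$ is the subfield of $\mathbb C$ generated by its roots.

For integers $j,k\ge0$, a **$(j,k)$-biclique** is a graph whose vertex set can be partitioned into a $j$-clique and a $k$-clique, with arbitrary edges between the two. The 4-cycle is a $(2,2)$-biclique: take two opposite edges as the cliques. Its chromatic polynomial is $x(x-1)(x^2-3x+3)$, with splitting field $\mathbb Q(\sqrt{-3})$.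

The subject of these notes is the following statement, from "Algebraic Properties of Chromatic Polynomials and Their Roots" (https://core.ac.uk/download/29362126.pdf).

**Conjecture 7.1.** For every algebraic extension $F/\mathbb Q$ that is the splitting field of a polynomial in $\mathbb Q[x]$ of degree $j$, there exists a $(j,k)$-biclique $G$ (for some $k\ge0$) such that $F$ is the splitting field of $P(G;x)$.

It is known for $j=2$ and $j=3$. We shall prove it for every $j\ge1$. We begin with $j=2$, where everything can be done by hand.

## 1. Two vertices against a clique: the quadratic case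

**The polynomial.** Let $G$ be a $(2,k)$-biclique with cliques $\{v_1,v_2\}$ and $K$, $|K|=k$. Let $N_i\subseteq K$ be the set of vertices of $K$ that are *not* adjacent to $v_i$, and put $n_i=|N_i|$, $n_{12}=|N_1\cap N_2|$. With $q\ge k$ colors, color $K$ first: $(q)_k$ ways. The vertex $v_i$ may then receive one of the $q-k$ colors not used on $K$, or the color of a vertex of $N_i$, so it has $q-k+n_i$ choices. The choices for $v_1,v_2$ must differ, and $q-k+n_{12}$ colors are available to both. With $y=x-k$ this gives
$$P(G;x)=(x)_k\,\bigl[(y+n_1)(y+n_2)-(y+n_{12})\bigr]. \tag{1}$$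
The factor $(x)_k$ has integer roots, so the splitting field is that of the quadratic in brackets. The discriminant of this quadratic is
$$D=(n_1+n_2-1)^2-4n_1n_2+4n_{12}=(n_1-n_2)^2-2\sigma+1,\qquad \sigma=n_1+n_2-2n_{12}=|N_1\triangle N_2|. \tag{2}$$

**Proposition 1.** Conjecture 7.1 holds for $j=2$.

*Proof.* We have $F=\mathbb Q(\sqrt d)$ for some nonzero integer $d$ (take $d=1$ if $F=\mathbb Q$). Choose an odd integer $\delta\ge 1+2\sqrt{\max(d,0)}$ and put $\sigma=(\delta^2+1)/2-2d$. Since $\delta^2\equiv1\pmod 8$, the number $(\delta^2+1)/2$ is odd, so $\sigma$ is odd. Also $\sigma-\delta=\tfrac12\bigl((\delta-1)^2-4d\bigr)\ge0$. So $n_1=(\sigma+\delta)/2$ and $n_2=(\sigma-\delta)/2$ are nonnegative integers. Take $k=\sigma$ and let $N_1,N_2$ be disjoint of these sizes. By (2), $D=\delta^2-2\sigma+1=4d$. $\square$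

For $d=-1$ we may take $\delta=1$, so $\sigma=3$, $n_1=2$, $n_2=1$. This is a graph on five vertices with $P(G;x)=(x)_3\,(x^2-4x+5)$ and splitting field $\mathbb Q(i)$.

How large must $k$ be? For imaginary quadratic $F$ there is an exact answer. Recall that the discriminant $d_F$ of a quadratic field is $\equiv0$ or $1\pmod4$. Recall also that if $\rho\in F\setminus\mathbb Q$ is an algebraic integer, then $\mathbb Z[\rho]$ is an order in $F$, and its discriminant $(\rho-\bar\rho)^2$ equals $d_Ft^2$ with an integer $t\ge1$ (the index of the order).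

**Proposition 2.** For $F$ imaginary quadratic, the least $k$ such that $F$ is the splitting field of $P(G;x)$ for some $(2,k)$-biclique $G$ is exactly $\lfloor |d_F|/2\rfloor+1$.

*Proof.* If $F$ is the splitting field, a root $\rho$ of the quadratic in (1) is an algebraic integer in $F\setminus\mathbb Q$, and $D=(\rho-\bar\rho)^2=d_Ft^2\le-|d_F|$. In (2) we have $\sigma\le k$, and $D\equiv(n_1+n_2-1)^2\pmod4$.

*Case $d_F$ odd.* From $-|d_F|\ge D\ge1-2k$ we get $k\ge(|d_F|+1)/2$. For equality use disjoint $N_1,N_2$ with $n_1=n_2=(|d_F|+1)/4$. This is an integer, because $d_F\equiv 1$ gives $|d_F|\equiv3\pmod4$. With $k=n_1+n_2$ we get $D=1-2k=d_F$.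

*Case $d_F$ even.* Then $4\mid d_F$, so $4\mid D$, so $n_1+n_2-1$ is even and $n_1-n_2$ is odd. Hence $(n_1-n_2)^2\ge1$, $-|d_F|\ge D\ge2-2k$, and $k\ge|d_F|/2+1$. For equality use disjoint $N_1,N_2$ with $n_1=|d_F|/4+1$, $n_2=|d_F|/4$ and $k=n_1+n_2$. Then $D=2-2k=d_F$.

In both cases the minimum is $\lfloor|d_F|/2\rfloor+1$. $\square$

For $d_F=-3$ the minimum is $k=2$, attained by the 4-cycle; for $d_F=-4$ it is $k=3$, attained by the graph above.

**What changes for general $j$?** Three things that cost nothing above become the whole problem.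

* A quadratic field is encoded in one integer $D$ up to squares, and we could aim at that integer. For general $j$ there is no such invariant: we must produce, exactly, some integer polynomial $f$ whose roots generate the right field.
* The graph is described by the sizes of all intersections $\bigcap_{i\in B}N_i$. These come from *nonnegative* numbers of vertices of each type. For $j=2$ the constraint was $\sigma\ge|\delta|$, and it was easy to meet.
* Larger intersections will enter with factorial weights, so changing one integer parameter moves a coefficient only by multiples of a factorial.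

## 2. Étale algebras, and the statements

A degree-$j$ polynomial may be reducible and may have repeated factors. The following object handles all cases at once.

**Definition.** An *étale algebra of degree $j$* is a finite product $A=\prod_l K_l$ of number fields, repetitions allowed, with $\sum_l[K_l:\mathbb Q]=j$. Put $\mathcal O_A=\prod_l\mathcal O_{K_l}$ and $d_A=\prod_l d_{K_l}$.

Example: $A=\mathbb Q\times\mathbb Q(i)$ has degree $3$ and $d_A=-4$. The algebra $\mathbb Q\times\mathbb Q$ is étale of degree $2$ and is isomorphic to $\mathbb Q[w]/(w(w-1))$.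

We use three standard facts. There are exactly $j$ ring homomorphisms $\varphi:A\to\mathbb C$, and each is a projection to a factor $K_l$ followed by an embedding. For $\alpha\in A$, the characteristic polynomial of multiplication by $\alpha$ on $A$ is $\prod_\varphi(w-\varphi(\alpha))$, and $\alpha$ is a root of it (Cayley–Hamilton). If $\alpha\in\mathcal O_A$, this polynomial lies in $\mathbb Z[w]$, being a product of characteristic polynomials of algebraic integers.

**Theorem A.** For every $j\ge1$ and every étale algebra $A$ of degree $j$ there are an integer $k\ge0$, a $(j,k)$-biclique $G$, an integer $b$ and a monic separable $f\in\mathbb Z[w]$ with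
$$P(G;x)=(x)_k\,f(x-b),\qquad \mathbb Q[w]/(f)\cong A.$$

**Theorem A implies the conjecture.** Let $F$ be the splitting field of $f_0\in\mathbb Q[x]$ of degree $j$, and write $f_0=\mathrm{const}\cdot\prod_lp_l^{m_l}$ with distinct monic irreducible $p_l$. Put $A=\prod_l(\mathbb Q[x]/(p_l))^{m_l}$; its degree is $\sum_l m_l\deg p_l=j$. Take $G,f,b$ from Theorem A, and let $\alpha\in A$ correspond to the class of $w$, so $A=\mathbb Q[\alpha]$. The roots of $f$ are the numbers $\varphi(\alpha)$, and $\mathbb Q(\varphi(\alpha))=\varphi(A)$. As $\varphi$ varies, the fields $\varphi(A)$ are exactly the conjugates of the fields $\mathbb Q[x]/(p_l)$. So the roots of $f$ generate the compositum of all these conjugates, which is the field generated by all roots of all $p_l$, that is, $F$. Since $(x)_k$ splits over $\mathbb Q$ and $b\in\mathbb Z$, the splitting field of $P(G;x)$ is $F$. $\square$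

**Theorem B.**

1. For each $j\ge1$, the splitting fields of chromatic polynomials of $(j,k)$-bicliques, $k\ge0$, are exactly the splitting fields of degree-$j$ polynomials in $\mathbb Q[x]$.
2. There is a constant $C_j$ depending only on $j$ such that in Theorem A a suitable $G$ exists for *every* integer $k\ge C_j|d_A|$.
3. The exponent of $|d_A|$ in part 2 is optimal for every $j\ge2$: if $F$ is imaginary quadratic and is the splitting field of $P(G;x)$ for a $(j,k)$-biclique $G$, then $k\ge|d_F|/\bigl(4(2\,j!+1)^2\bigr)$, while by part 2 with $A=F\times\mathbb Q^{j-2}$, some $k\le C_j|d_F|+1$ works.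
4. For $F$ imaginary quadratic, the least $k$ such that $F$ is the splitting field of $P(G;x)$ for some $(2,k)$-biclique $G$ is exactly $\lfloor|d_F|/2\rfloor+1$.

Part 4 is Proposition 2. For $j=1$, Theorem A is immediate: $A=\mathbb Q$, and for any $k\ge0$ a single vertex together with a disjoint $k$-clique has $P(G;x)=(x)_k\,x$, so $f=w$, $b=0$. **From now on $j\ge2$, except where $j=1$ is mentioned.** Write $[j]=\{1,\dots,j\}$.

## 3. The polynomial of a biclique as a sum over set partitions

**Counting injective choices.** The purpose of this paragraph is the analogue of "product minus intersection" for $j$ vertices. For a set partition $\pi$ put $\omega(\pi)=\prod_{B\in\pi}(-1)^{|B|-1}(|B|-1)!$. Let $A_1,\dots,A_j$ be finite sets. A *choice function* picks $c(i)\in A_i$ for each $i$. Then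
$$\#\{\text{injective choice functions}\}=\sum_{\pi}\omega(\pi)\prod_{B\in\pi}\Bigl|\bigcap_{i\in B}A_i\Bigr|, \tag{3}$$
where $\pi$ runs over the partitions of $[j]$. (This is Möbius inversion in the partition lattice.) To prove it, note that $\prod_{B\in\pi}|\bigcap_{i\in B}A_i|$ counts the choice functions constant on the blocks of $\pi$. Take a choice function whose level sets form the partition $\sigma$ of $[j]$. It is counted on the right with total weight $\sum_{\pi\text{ refining }\sigma}\omega(\pi)=\prod_{E\in\sigma}\sum_{\pi'}\omega(\pi')$, where $\pi'$ runs over the partitions of $E$. Exactly $\prod_{B\in\pi'}(|B|-1)!$ permutations of $E$ have the blocks of $\pi'$ as cycles, and each has sign $\prod_{B\in\pi'}(-1)^{|B|-1}$. So $\sum_{\pi'}\omega(\pi')$ is the sum of the signs of all permutations of $E$. It is $1$ if $|E|=1$ and $0$ if $|E|\ge2$. Hence only injective functions count, each with weight $1$. The same cycle count gives $\sum_\pi|\omega(\pi)|=j!$.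

**Definition.** For a real array $\nu=(\nu_B)_{\emptyset\ne B\subseteq[j]}$ and $C\subseteq[j]$ put
$$g_C(w;\nu)=\sum_{\pi}\ \prod_{B\in\pi}(-1)^{|B|-1}(|B|-1)!\,(w+\nu_B), \tag{4}$$
where $\pi$ runs over the set partitions of $C$, and $g_\emptyset=1$. Write $g=g_{[j]}$.

It is monic of degree $|C|$, since only the partition into singletons gives degree $|C|$. For $j=2$, $g$ is the bracket in (1). For $j=3$,
$$g=(w+\nu_1)(w+\nu_2)(w+\nu_3)-(w+\nu_{12})(w+\nu_3)-(w+\nu_{13})(w+\nu_2)-(w+\nu_{23})(w+\nu_1)+2(w+\nu_{123}).$$

**Lemma 3.** Let $G$ be a $(j,k)$-biclique ($j\ge1$) with cliques $\{v_1,\dots,v_j\}$ and $K$, $|K|=k$. Let $N_i\subseteq K$ be the set of vertices of $K$ not adjacent to $v_i$, and $n_B=|\bigcap_{i\in B}N_i|$. Then $P(G;x)=(x)_k\,g(x-k;n)$. Every family $N_1,\dots,N_j\subseteq K$ arises.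

*Proof.* Let $q\ge k$ be an integer. Color $K$ injectively by some $\varphi$, in $(q)_k$ ways, and let $Y$ be the set of the $q-k$ unused colors. Extending to a proper coloring means choosing distinct colors for the $v_i$ from the sets $A_i=Y\sqcup\varphi(N_i)$. Here $|\bigcap_{i\in B}A_i|=q-k+n_B$, so by (3) there are $g(q-k;n)$ extensions. The two sides agree for infinitely many $q$, hence as polynomials. The last claim holds because the edges between the cliques are arbitrary. $\square$

The next lemma converts "this array comes from a graph" into sign conditions.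

**Lemma 4.** Let $\nu$ be an integer array and $a_S=\sum_{T\supseteq S}(-1)^{|T\setminus S|}\nu_T$ for $S\ne\emptyset$; equivalently, $\nu_B=\sum_{S\supseteq B}a_S$ for all $B$. Suppose $a_S\ge0$ for all $S\ne[j]$. Then for every integer $k\ge k_0:=\sum_{\emptyset\ne S\ne[j]}a_S$ there is a $(j,k)$-biclique $G$ with $P(G;x)=(x)_k\,g(x-b;\nu)$ for some integer $b$.

*Proof.* Let $t=k-k_0\ge0$. Let $K$ consist of $a_S$ elements lying in exactly the sets $N_i$ with $i\in S$, for each $\emptyset\ne S\ne[j]$, and of $t$ elements lying in all the $N_i$. Then $|K|=k$ and $n_B=\nu_B-a_{[j]}+t$ for all $B$. Adding the same constant to all entries of an array shifts the variable in (4), so $g(w;n)=g(w+t-a_{[j]};\nu)$, and Lemma 3 gives $P(G;x)=(x)_k\,g(x-k+t-a_{[j]};\nu)$. $\square$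

Note that $a_{[j]}$ may be negative: only $2^j-2$ of the numbers $a_S$ are constrained.

**Lemma 5.**

(a) If $\nu'_B=\nu_B+b$ for all $B$, then $g(w;\nu')=g(w+b;\nu)$.

(b) If $\nu'_B=\nu_B$ for all $B\not\ni1$, then
$$g(w;\nu')-g(w;\nu)=\sum_{B\ni1}(-1)^{|B|-1}(|B|-1)!\,(\nu'_B-\nu_B)\,g_{[j]\setminus B}(w;\nu).$$

(c) If $\nu_B=\min B-1$ for all $B$, then $g(w;\nu)=w^j$.

(d) If $\nu,\nu'$ are integer arrays congruent mod $m$, then $g(w;\nu)\equiv g(w;\nu')$ coefficientwise mod $m$.

*Proof.* (a) and (d) are read off from (4). For (b), sort the partitions by the block $B$ containing $1$: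
$$g(w;\nu)=\sum_{B\ni1}(-1)^{|B|-1}(|B|-1)!\,(w+\nu_B)\,g_{[j]\setminus B}(w;\nu).$$
The factor $g_{[j]\setminus B}$ involves only entries $\nu_{B'}$ with $1\notin B'$, so it is the same for $\nu$ and $\nu'$. Subtract. For (c), let $q\ge0$ be an integer and consider the nested sets $A_i=\{1,\dots,q+i-1\}$. Then $|\bigcap_{i\in B}A_i|=q+\min B-1$, so by (3) $g(q;\nu)$ counts injective choices from the $A_i$. Choose for $i=1,2,\dots,j$ in turn. At step $i$ the $i-1$ values already used all lie in $A_i$, so $q+i-1-(i-1)=q$ possibilities remain. Hence $g(q;\nu)=q^j$ for all $q\ge0$. $\square$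

Check of (c) for $j=3$: the array is $\nu_1=\nu_{12}=\nu_{13}=\nu_{123}=0$, $\nu_2=\nu_{23}=1$, $\nu_3=2$, and
$$w(w+1)(w+2)-w(w+2)-w(w+1)-(w+1)w+2w=w^3.$$

## 4. Perturbing a base array, and why one correction per degree is too expensive

Lemma 5(b) says that $g$ is *affine linear* in the entries $\nu_B$ with $1\in B$. This suggests the following plan.

1. Find an integer base array $\nu^0$ for which all $a_S^0$, $S\ne[j]$, are large, and for which $g^0=g(w;\nu^0)$ has distinct, well-separated roots, with as many real ones as $A$ has real homomorphisms.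
2. Pick $\alpha\in\mathcal O_A$ whose conjugates are close to the roots of $g^0$. They are then distinct, so the characteristic polynomial $f$ of $\alpha$ satisfies $\mathbb Q[w]/(f)\cong A$.
3. Correct the array, only at sets $B\ni1$, so that $g$ becomes exactly $f$, and check that the $a_S$ remain nonnegative.

**Scales.** Suppose $a^0_S\approx M^2$ for every $S\ne[j]$. Then the entries $\nu^0_B$ with $|B|=2$ differ from those with $|B|=1$ by a constant times $M^2$. In (4) the pair term $-(w+\nu_B)$ competes with $(w+\nu_i)(w+\nu_{i'})$ when $w$ has size $M$. So the natural size of the roots is $M$, and a correction of the array is harmless if it is at most a small multiple of $M^2$.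

For $j=2$ one can take $a^0_{\{1\}}=M^2$, $a^0_{\{2\}}=M^2+1$, $a^0_{\{1,2\}}=-M^2$. Then $\nu_1=0$, $\nu_2=1$, $\nu_{12}=-M^2$ and $g^0=w(w+1)-(w-M^2)=w^2+M^2$.

**Size of the error.** If the roots of $f$ and $g^0$ have size $O(M)$ and differ by $O(R)$, then the coefficient of $w^{j-i}$ in $f-g^0$ is $O(RM^{i-1})$ (proved in Section 7).

**The first attempt.** The polynomials $g_{[j]\setminus B}$ are monic with integer coefficients. Take one set per size, $B=[1],[2],\dots,[j]$. By successive division every integer polynomial $h$ of degree $\le j-1$ is uniquely $\sum_tx_t\,g_{[j]\setminus[t]}(w;\nu^0)$ with integers $x_t$. This gives an exact formula, but look at the sizes. The coefficient of $w^{j-t}$ in $h$ may have size $RM^{t-1}$, so this is all one can say about $x_t$. For $t=1,2$ we get $R$ and $RM$, small compared with $M^2$ once $M$ is large compared with $R$. For $t=3$ we get $RM^2$, and enlarging $M$ does not help.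

The failure is concrete for $j=3$. Suppose that $f-g^0=2h$ with $h$ the constant $2M^2$, which is within the size bound for $R=2$. Then $x_1=x_2=0$ and $x_3=2M^2$ are forced. Since $\nu_{123}$ enters $g$ with weight $2$, $\nu_{123}$ must grow by $2M^2$. As $a_{\{1,2\}}=\nu_{12}-\nu_{123}$, the number of vertices of type $\{1,2\}$ drops from about $M^2$ to about $-M^2$.

There is a second, arithmetic obstacle: with $j=3$ and only $\nu_{123}$ left to adjust, the constant term moves only in steps of $2$. In general the entry $\nu_B$ moves $g$ in steps of $(|B|-1)!$.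

**The way past.** Use *several sets of the same size*. For $j=3$ there are two sets of size $2$ containing $1$. Their polynomials are $g_{\{3\}}=w+\nu_3$ and $g_{\{2\}}=w+\nu_2$. If $\nu_3-\nu_2$ is of size $M$, then
$$g_{\{3\}}-g_{\{2\}}=\nu_3-\nu_2$$
is a coin of value about $M$. A constant of size $RM^2$ can be paid with $O(RM)$ such coins and a remainder of size $O(M)$, which goes into $\nu_{123}$. All corrections are then $O(RM)$.

For general $j$ we arrange that for each size $t\ge2$, certain $j-t+1$ sets of size $t$ give polynomials that span, in a well-conditioned way, *all* real polynomials of degree $\le j-t$. We solve over the reals and round; the rounding error no longer depends on $R$, and it is passed to sets of size $t+1$. This dictates what the base array must satisfy. The factorials are handled by congruences modulo $m=(j-1)!$, and Lemma 5(c) supplies a base array with $g^0\equiv w^j\pmod m$.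

## 5. The base array and its scaling limit

Put $m=(j-1)!$ and $\Delta=2^{j-2}$. Fix $r,s\ge0$ with $r+2s=j$. A *matching* of $C\subseteq[j]$ is a set of pairwise disjoint 2-element subsets of $C$. For $e=(e_1,\dots,e_j)\in\mathbb R^j$ let
$$p_C(z)=\sum_{\mu}\Delta^{|\mu|}\prod_{i\in C\text{ unmatched by }\mu}(z+e_i),$$
where $\mu$ runs over the matchings of $C$. It is a monic real polynomial of degree $|C|$, and will be the limit of $M^{-|C|}g_C(Mz;\nu^0)$. For example, $p_{\{1,2\}}=(z+e_1)(z+e_2)+\Delta$, and for $j=3$, $p_{[3]}=\prod_i(z+e_i)+2\sum_i(z+e_i)$.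

**Stability of roots.** We use the following twice. Let $p$ be a real monic polynomial of degree $j$ with $j$ distinct roots, exactly $r$ of them real. Center pairwise disjoint closed discs at the roots, with the discs at nonreal roots disjoint from the real axis. On the boundary circles $|p|\ge\delta$ for some $\delta>0$. If $\tilde p$ is a real monic polynomial of degree $j$ with coefficients so close to those of $p$ that $|\tilde p-p|<\delta$ on the circles, then by Rouché's theorem $\tilde p$ has exactly one root in each disc. These are all its roots. The root in a disc centered on the real axis is real, since its conjugate is a root in the same disc. The other roots are nonreal. So $\tilde p$ again has $j$ distinct roots, exactly $r$ real.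

**Lemma 6.** There is $e\in\mathbb Q^j$ such that

(i) $p_{[j]}$ has $j$ distinct roots, exactly $r$ of them real;

(ii) for each $2\le t\le j$ the $j-t+1$ polynomials $p_{\{t,\dots,j\}\setminus\{i\}}$, $i=t,\dots,j$, form a basis of the real polynomials of degree $\le j-t$.

For $j=3$, condition (ii) says that $z+e_3$ and $z+e_2$ are independent, that is, $e_2\ne e_3$ (the case $t=3$ only involves $p_\emptyset=1$). The choice $e=(0,0,0)$ gives $p_{[3]}=z^3+6z$, which satisfies (i) for $r=s=1$ but fails (ii). So the two conditions have to be combined.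

*Proof.* **Step 1: condition (i) holds on a nonempty open set $U\subset\mathbb R^j$.** Openness is the stability of roots, so we need one point. The idea is to put the $e_i$ far apart, alone to get a real root and in equal pairs to get a nonreal pair. Let $\gamma_{2a-1}=\gamma_{2a}=a$ for $1\le a\le s$ and $\gamma_{2s+b}=s+b$ for $1\le b\le r$, and let $e_i=T\gamma_i$ with $T\to\infty$. Fix a value $a$ of $\gamma$, taken by $\theta_a\in\{1,2\}$ indices, and put $z=-aT+\zeta$, so $z+e_i=\zeta+(\gamma_i-a)T$. Let $\zeta$ stay in a compact set.

If a matching has an edge containing an index with $\gamma_i\ne a$, then at most $j-\theta_a-1$ of its unmatched indices have $\gamma_i\ne a$. The factors for these are $O(T)$ and the remaining factors are $\zeta=O(1)$, so the term is $O(T^{j-\theta_a-1})$. The other matchings are the empty one and, if $\theta_a=2$, the single edge on the two indices with $\gamma_i=a$. Hence, uniformly for $\zeta$ in compact sets,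
$$T^{-(j-\theta_a)}p_{[j]}(-aT+\zeta)\to\prod_{\gamma_i\ne a}(\gamma_i-a)\cdot\begin{cases}\zeta,&\theta_a=1,\\ \zeta^2+\Delta,&\theta_a=2.\end{cases}$$
By Hurwitz's theorem, for large $T$ there is exactly one root in a fixed small disc about $\zeta=0$ if $\theta_a=1$, and it is real by conjugation symmetry. If $\theta_a=2$ there is exactly one root in each of two fixed small discs about $\pm i\sqrt\Delta$ that avoid the real axis. For different $a$ and large $T$ these discs are disjoint in the $z$-plane. This accounts for $r+2s=j$ distinct roots, exactly $r$ of them real.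

**Step 2: condition (ii) fails only on the zero set of a nonzero polynomial.** Let $W_t(e)$ be the determinant of the coefficient matrix of the polynomials in (ii), a polynomial in $e$. A matching $\mu$ contributes to the coefficient of $z^u$ in $p_C$ a form of degree $|C|-2|\mu|-u$ in $e$. So this coefficient has degree at most $|C|-u$ in $e$, and its homogeneous part of degree $|C|-u$ comes from $\mu=\emptyset$: it is the coefficient of $z^u$ in $\prod_{i\in C}(z+e_i)$. Therefore, as $\tau\to\infty$, $\tau^{-(0+1+\cdots+(j-t))}W_t(\tau e)$ tends to the corresponding determinant for the polynomials $\prod_{i'\in\{t,\dots,j\}\setminus\{i\}}(z+e_{i'})$. If the $e_i$ are distinct, these are linearly independent: evaluating a relation at $z=-e_i$ kills all of them but the $i$-th, which is nonzero there. So $W_t\not\equiv0$.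

**Step 3: combine.** The nonzero polynomial $\prod_tW_t$ does not vanish identically on the nonempty open set $U$. Since its nonvanishing locus in $U$ is open and nonempty, it contains a rational point. $\square$

**Conventions for constants.** Fix such an $e$ once for each $(r,s)$, and fix $Q_0\ge1$ with $m\mid Q_0$ and $Q_0e_i\in m\mathbb Z$ for all $i$. From now on $M$ is a positive multiple of $Q_0$. The letters $c,c',\dots$ denote positive constants depending only on $j$, possibly changing from line to line, and implied constants in $O(\cdot)$ depend only on $j$. This is legitimate because for given $j$ there are finitely many pairs $(r,s)$.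

**Definition of the base array.** Let $u_S=1$ if $S=\{i,i+1,\dots,j\}$ with $2\le i\le j$, and $u_S=0$ otherwise. Define
$$a^0_S=M^2+u_S+[S=\{i\}]\,Me_i\quad(\emptyset\ne S\ne[j]),\qquad a^0_{[j]}=-(2^{j-1}-1)M^2,$$
and $\nu^0_B=\sum_{S\supseteq B}a^0_S$. (Here $[S=\{i\}]\,Me_i$ means $Me_i$ if $S$ is the singleton $\{i\}$, and $0$ if $S$ is not a singleton.) The $M^2$ is the room for corrections, the $u_S$ produce the array of Lemma 5(c), the $Me_i$ steer the roots, and $a^0_{[j]}$ is a shift that centers the singleton entries.

There are $2^{j-|B|}-1$ sets $S\supseteq B$ with $S\ne[j]$. The number of $i\in\{2,\dots,j\}$ with $B\subseteq\{i,\dots,j\}$ is $\min B-1$. A singleton $\{i\}$ contains $B$ only if $B=\{i\}$. Hence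
$$\nu^0_B=\min B-1-M^2\bigl(2^{j-1}-2^{j-|B|}\bigr)+[B=\{i\}]\,Me_i. \tag{5}$$
Since $m$ divides $M$ and $Me_i$, this is an integer array with $\nu^0_B\equiv\min B-1\pmod m$. By Lemma 5(c),(d), $g^0:=g(w;\nu^0)\equiv w^j\pmod m$.

**The scaling limit.** By (5), coefficientwise in $z$:

* for $B=\{i\}$: $(Mz+\nu^0_B)/M=z+e_i+O(1/M)$;
* for $|B|=2$: $-(Mz+\nu^0_B)/M^2=\Delta+O(1/M)$, because $2^{j-1}-2^{j-2}=\Delta$;
* for $|B|\ge3$: $(Mz+\nu^0_B)/M^{|B|}=O(1/M)$.

In (4) each partition $\pi$ of $C$ comes with $M^{-|C|}=\prod_{B\in\pi}M^{-|B|}$. In the limit only partitions into blocks of size $\le2$ survive, and these are the matchings of $C$. So, coefficientwise,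
$$M^{-|C|}g_C(Mz;\nu^0)=p_C(z)+O(1/M)\qquad(C\subseteq[j]). \tag{6}$$
Apply (6) with $C=[j]$, Lemma 6(i) and the stability of roots: for $M\ge c$ the roots of $g^0$ are distinct, exactly $r$ of them are real, all have absolute value $\le c'M$, and any two are at distance $\ge\kappa M$, where $\kappa>0$ depends only on $j$.

## 6. Integer expansions with small coefficients

**A norm adapted to the scale $M$.** For $q$ of degree $\le d$ let
$$\|q\|_d=\max_{0\le u\le d}\bigl|[w^u]q\bigr|\,M^{-(d-u)},$$
the largest absolute value of a coefficient of $M^{-d}q(Mz)$. Two facts will be used. The coefficient of $w^d$ is at most $\|q\|_d$ in absolute value. If $\deg q\le d-1$, then $\|q\|_{d-1}=M\|q\|_d$. For example, a constant of size $RM^2$ has $\|\cdot\|_2$-norm $R$, $\|\cdot\|_1$-norm $RM$, and $\|\cdot\|_0$-norm $RM^2$: each drop in the index costs a factor $M$.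

**The correction polynomials.** For $B\ni1$ put $G_B=g_{[j]\setminus B}(w;\nu^0)\in\mathbb Z[w]$. It is monic of degree $j-|B|$, and $\|G_B\|_{j-|B|}\le c$ by (6). For $2\le t\le i\le j$ put $B_{t,i}=\{1,\dots,t-1,i\}$. These sets contain $1$, have size $t$, are pairwise distinct, and satisfy $[j]\setminus B_{t,i}=\{t,\dots,j\}\setminus\{i\}$. By (6), the coefficient matrix of the polynomials $M^{-(j-t)}G_{B_{t,i}}(Mz)$, $t\le i\le j$, is within $O(1/M)$ of the matrix in Lemma 6(ii), which is invertible. So for $M\ge c$ it is invertible with bounded inverse. In other words, for $2\le t\le j$: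
$$\text{every real }q\text{ of degree}\le j-t\text{ is uniquely }\sum_{i=t}^j\lambda_iG_{B_{t,i}}\text{ with }\lambda_i\in\mathbb R,\text{ and }|\lambda_i|\le c'\|q\|_{j-t}. \tag{7}$$

**Lemma 7.** Let $M\ge c$, $R_1\ge1$, and let $h\in\mathbb Z[w]$ have degree $\le j-1$ with $\|h\|_{j-1}\le R_1$. Then there are integers $x_B$ for $B\in\mathcal B:=\{\{1\}\}\cup\{B_{t,i}:2\le t\le i\le j\}$ with $h=\sum_{B\in\mathcal B}x_BG_B$ and $|x_B|\le c'R_1M$.

*Proof.* **Step 1: remove the top coefficient with $B=\{1\}$.** Let $x_{\{1\}}=[w^{j-1}]h$, so $|x_{\{1\}}|\le R_1$, and let $h_2=h-x_{\{1\}}G_{\{1\}}$. Since $G_{\{1\}}$ is monic of degree $j-1$, $h_2$ is integral of degree $\le j-2$. Also $\|h_2\|_{j-1}\le cR_1$, so $\|h_2\|_{j-2}=M\|h_2\|_{j-1}\le cR_1M$.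

**Step 2: use the sets of size $t$, and lower the degree by one.** Let $2\le t\le j$, and suppose $h_t\in\mathbb Z[w]$ has degree $\le j-t$ and $\|h_t\|_{j-t}\le cR_1M$. By (7) write $h_t=\sum_{i=t}^j\lambda_iG_{B_{t,i}}$ with $|\lambda_i|\le c'R_1M$. Round down and put
$$q=h_t-\sum_i\lfloor\lambda_i\rfloor G_{B_{t,i}}=\sum_i(\lambda_i-\lfloor\lambda_i\rfloor)G_{B_{t,i}}.$$
The first expression shows that $q$ has integer coefficients, the second that $\|q\|_{j-t}\le c$, with no $R_1$ and no $M$. Let $\ell=[w^{j-t}]q\in\mathbb Z$, so $|\ell|\le c$, and put $h_{t+1}=q-\ell\,G_{B_{t,t}}$. With $x_{B_{t,i}}=\lfloor\lambda_i\rfloor+[i=t]\,\ell$ we have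
$$h_t=\sum_ix_{B_{t,i}}G_{B_{t,i}}+h_{t+1},\qquad |x_{B_{t,i}}|\le c'R_1M.$$

**Step 3: continue or stop.** If $t<j$, then $h_{t+1}$ is integral of degree $\le j-t-1$, because $G_{B_{t,t}}$ is monic of degree $j-t$. Moreover $\|h_{t+1}\|_{j-t}\le c$, so $\|h_{t+1}\|_{j-t-1}=M\|h_{t+1}\|_{j-t}\le cM\le cR_1M$, and Step 2 applies with $t+1$. If $t=j$, then $h_j$ is an integer constant and $G_{B_{j,j}}=g_\emptyset=1$. So $\lambda_j=h_j\in\mathbb Z$, $q=0$, $\ell=0$ and $h_{j+1}=0$. There are at most $j$ steps, so the constants stay bounded in terms of $j$, and summing the identities gives the lemma. $\square$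

Compare with the first attempt: there the factor $M$ lost at each drop in degree accumulated to $RM^{t-1}$. Here rounding resets the norm to $O(1)$ before each loss.

## 7. Proof of Theorem A

Let $A$ be étale of degree $j\ge2$, with real homomorphisms $\sigma_1,\dots,\sigma_r:A\to\mathbb R$ and $s$ pairs $\tau_i,\bar\tau_i:A\to\mathbb C$ of conjugate nonreal homomorphisms, so $r+2s=j$. Put
$$\Phi=(\sigma_1,\dots,\sigma_r,\tau_1,\dots,\tau_s):A\to V=\mathbb R^r\times\mathbb C^s$$
with the Euclidean norm on $V$. Then $\Phi(\mathcal O_A)$ is a lattice of full rank $j$ in $V$. Its *covering radius* is the largest distance from a point of $V$ to the lattice (for $\mathbb Z^n\subset\mathbb R^n$ it is $\sqrt n/2$). Let $R\ge1$ be at least the covering radius of $\Phi(\mathcal O_A)$. By scaling, every point of $V$ is within $mR$ of $\Phi(m\mathcal O_A)$.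

Use the data $e,Q_0$ of Section 5 for this pair $(r,s)$, and let $M$ be a multiple of $Q_0$ with
$$M\ge c_0R, \tag{8}$$
where $c_0=c_0(j)$ is large enough for all conditions "$M\ge c$" (recall $R\ge1$) and for the requirements met below. In particular $2mR<\kappa M$ and $mR\le M$.

**Step 1: choose $\alpha$ close to the roots of $g^0$.** Let $\rho\in V$ consist of the $r$ real roots of $g^0$ and one root from each of its $s$ nonreal conjugate pairs. Choose $\alpha\in m\mathcal O_A$ with $|\Phi(\alpha)-\rho|\le mR$, and let $f\in\mathbb Z[w]$ be the characteristic polynomial of $\alpha$ on $A$. Its roots $\alpha_1,\dots,\alpha_j$ are the images of $\alpha$ under all homomorphisms to $\mathbb C$. Index the roots $\rho_i$ of $g^0$ compatibly, conjugates to conjugates. Then $|\alpha_i-\rho_i|\le mR$ for all $i$.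

**Step 2: $f$ defines $A$.** For $i\ne i'$ we have $|\rho_i-\rho_{i'}|\ge\kappa M>2mR$, so $\alpha_i\ne\alpha_{i'}$, and $f$ is separable. Every polynomial over $\mathbb Q$ that kills $\alpha$ has all the $\alpha_i$ as roots, so it has degree $\ge j$ unless it is zero; and $f$ itself kills $\alpha$. So $f$ is the minimal polynomial of $\alpha$ over $\mathbb Q$. Since $\dim_{\mathbb Q}A=j$, it follows that $\mathbb Q[w]/(f)\cong\mathbb Q[\alpha]=A$.

**Step 3: make the difference divisible by $m$.** Write $\alpha=m\beta$ with $\beta\in\mathcal O_A$. The characteristic polynomial of $\beta$ is integral, so $m^i$ divides $[w^{j-i}]f$. Hence $f\equiv w^j\equiv g^0\pmod m$. So $h:=(f-g^0)/m$ lies in $\mathbb Z[w]$. Its degree is $\le j-1$, since $f$ and $g^0$ are both monic of degree $j$.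

**Step 4: bound $h$.** We have $|\rho_i|\le cM$ and $|\alpha_i|\le cM+mR\le c'M$. Change $\rho_1,\dots,\rho_j$ into $\alpha_1,\dots,\alpha_j$ one at a time. When one variable changes by at most $mR$, the $i$-th elementary symmetric function changes by that amount times the $(i-1)$-st elementary symmetric function of the other $j-1$ variables. This is at most $mR\binom{j-1}{i-1}(c'M)^{i-1}$. Adding the $j$ changes and dividing by $m$, we get $|[w^{j-i}]h|\le cRM^{i-1}$ for $1\le i\le j$, that is, $\|h\|_{j-1}\le cR$. Lemma 7, with $R_1$ a constant multiple of $R$ that is $\ge1$, gives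
$$h=\sum_{B\in\mathcal B}x_BG_B,\qquad x_B\in\mathbb Z,\quad|x_B|\le c'RM.$$

**Step 5: correct the array so that $g$ becomes exactly $f$.** Put
$$\nu_B=\nu^0_B+(-1)^{|B|-1}\frac{m}{(|B|-1)!}\,x_B\quad(B\in\mathcal B),\qquad\nu_B=\nu^0_B\quad(B\notin\mathcal B).$$
These are integers, because $(|B|-1)!$ divides $(j-1)!=m$. All $B\in\mathcal B$ contain $1$, so Lemma 5(b) applies. The signs and factorials cancel, and
$$g(w;\nu)=g^0+m\sum_{B\in\mathcal B}x_BG_B=g^0+mh=f(w).$$

**Step 6: the corrected array comes from a graph.** Let $a_S=\sum_{T\supseteq S}(-1)^{|T\setminus S|}\nu_T$. Then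
$$|a_S-a^0_S|\le\sum_T|\nu_T-\nu^0_T|\le cRM.$$
For $\emptyset\ne S\ne[j]$ we have $a^0_S\ge M^2-M\max_i|e_i|\ge M^2/2$ for $M\ge c$. By (8), $cRM\le(c/c_0)M^2$, so for $c_0$ large enough $a_S\ge M^2/2-cRM\ge0$ for all $\emptyset\ne S\ne[j]$. By Lemma 4, for every $k\ge k_0=\sum_{\emptyset\ne S\ne[j]}a_S$ there is a $(j,k)$-biclique $G$ with $P(G;x)=(x)_kf(x-b)$, $b\in\mathbb Z$.

This proves Theorem A, and hence Conjecture 7.1 for every $j\ge1$. $\blacksquare$

## 8. Which fields occur, and how large the clique must be

**Proof of Theorem B, part 1.** By Lemma 3, valid for $j\ge1$, the splitting field of $P(G;x)$ for a $(j,k)$-biclique $G$ is that of $g(y;n)\in\mathbb Z[y]$, which has degree $j$. The converse is the conjecture, now proved. $\square$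

**Proof of Theorem B, part 2.** For $j=1$ every $k\ge0$ works. Let $j\ge2$.

**Step 1: bound $k_0$ by $R^2$.** Take the least $M$ allowed by (8); then $M\le c_0R+Q_0\le cR$, as $R\ge1$. By Step 6 of Section 7, $k_0$ is a sum of $2^j-2$ terms, each at most $M^2+1+M\max_i|e_i|+cRM\le cM^2$, since $R\le M/c_0$. So $k_0\le cM^2\le cR^2$.

**Step 2: bound the covering radius.** The *successive minima* $\lambda_1\le\dots\le\lambda_j$ of $\Phi(\mathcal O_A)$ are defined by: $\lambda_i$ is the least $\lambda$ such that the lattice contains $i$ linearly independent vectors of length $\le\lambda$. Let $0\ne x\in\mathcal O_A$. Some component $x_l\ne0$ has $|N_{K_l/\mathbb Q}(x_l)|\ge1$, so some conjugate of $x_l$ has absolute value $\ge1$, and $|\Phi(x)|\ge1$. Hence all $\lambda_i\ge1$. Minkowski's second theorem gives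
$$\lambda_1\cdots\lambda_j\le c\det\Phi(\mathcal O_A)=c\,2^{-s}|d_A|^{1/2},$$
so $\lambda_j\le c|d_A|^{1/2}$. Take linearly independent lattice vectors of lengths $\lambda_1,\dots,\lambda_j$. Rounding the coordinates of a point with respect to these vectors to nearest integers gives a lattice point at distance $\le\frac12\sum_i\lambda_i\le\frac j2\lambda_j$. So the covering radius is at most $\frac j2\lambda_j\le c|d_A|^{1/2}$. As $|d_A|\ge1$, we may choose $R$ with $1\le R\le c|d_A|^{1/2}$.

Together, $k_0\le C_j|d_A|$, and the construction works for every $k\ge k_0$. $\square$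

**Proof of Theorem B, part 3.** The lower bound comes from the fact that a small clique cannot push roots far from the real axis.

**Step 1: for any $(j,k)$-biclique with $j\ge2$, $k\ge1$, every root $\rho$ of $g(y;n)$ satisfies $|\operatorname{Im}\rho|<L\sqrt k$, where $L=2\,j!+1$.** Suppose $\eta=|\operatorname{Im}\rho|\ge L\sqrt k$. Write $n_i=n_{\{i\}}$. Then $|\rho+n_i|\ge\eta\ge L$ for all $i$. Let $B$ have $\beta=|B|\ge2$ elements and let $i_0\in B$. Since $n_B,n_{i_0}\in[0,k]$, we have $|\rho+n_B|\le|\rho+n_{i_0}|+k$. Dividing by $\prod_{i\in B}|\rho+n_i|$,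
$$\frac{|\rho+n_B|}{\prod_{i\in B}|\rho+n_i|}\le\eta^{-(\beta-1)}+k\,\eta^{-\beta}\le\frac1L+\frac1{L^2}\le\frac2L<1.$$
Here we used $\eta\ge L\ge1$, $\beta\ge2$ and $k\eta^{-2}\le L^{-2}$. Now divide $g(\rho;n)$ by $\prod_{i\in[j]}(\rho+n_i)$. The partition into singletons contributes $1$. Every other partition $\pi$ has a block of size $\ge2$, so it contributes at most $|\omega(\pi)|\cdot\frac2L$ in absolute value. Since $\sum_\pi|\omega(\pi)|=j!$ (Section 3),
$$\Bigl|\frac{g(\rho;n)}{\prod_i(\rho+n_i)}-1\Bigr|\le(j!-1)\frac2L<1,$$
which contradicts $g(\rho;n)=0$.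

**Step 2: the lower bound for $k$.** Let $F$ be imaginary quadratic and the splitting field of $P(G;x)$. If $k=0$, then $P(G;x)=(x)_j$ splits over $\mathbb Q$, which is impossible; so $k\ge1$. The roots of $g(y;n)$ lie in $F$ and generate it, so some root $\rho$ lies in $F\setminus\mathbb Q$. It is a nonreal algebraic integer, and the discriminant $(\rho-\bar\rho)^2=-4(\operatorname{Im}\rho)^2$ of the order $\mathbb Z[\rho]$ is $d_F$ times the square of a positive integer. Hence
$$|d_F|\le4(\operatorname{Im}\rho)^2<4L^2k,$$
which gives $k\ge|d_F|/\bigl(4(2\,j!+1)^2\bigr)$.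

**Step 3: the upper bound.** Let $A=F\times\mathbb Q^{j-2}$. Then $d_A=d_F$, and by the argument following Theorem A the splitting field belonging to $A$ is $F$. By part 2, $k=\lceil C_j|d_F|\rceil\le C_j|d_F|+1$ works. By Step 2, every realization of this $A$ needs $k\ge|d_A|/(4L^2)$, and $|d_F|$ is unbounded over imaginary quadratic fields. So no smaller exponent of $|d_A|$ is possible in part 2. $\blacksquare$
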